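# Growing grammars with fixed contexts: $\mathsf{GACSL}=\mathsf{GCSL}$

Words are finite, $|z|$ is the length of $z$, and $\lambda$ is the empty word. The empty word is disregarded throughout, so language classes are compared modulo $\lambda$.

## 1. Growing grammars with one-letter left-hand sides

**Definition (growing grammar).** A grammar $G=(N,T,S,P)$ is *growing* if $S$ does not occur on the right-hand side of any production and $|\alpha|<|\beta|$ holds for every production $(\alpha\to\beta)\in P$ with $\alpha\neq S$. The class of languages generated by growing grammars is $\mathsf{GCSL}$, the growing context-sensitive languages.

Left-hand sides are nonempty words, and they may contain terminals, or even consist of terminals only. The productions $S\to r$ are free of the length condition, so $G$ can generate words of length 1. Our running example has $N=\{S,A\}$, $T=\{a,b\}$ and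
$$S\to Ab,\qquad A\to Aa,\qquad A\to aa,\qquad ab\to bba. \tag{1}$$
For instance $S\Rightarrow Ab\Rightarrow aab\Rightarrow abba\Rightarrow bbaba\Rightarrow bbbbaa$. Each time an $a$ jumps to the right over a $b$, that $b$ is doubled.

**Clean-up, for the whole lecture.** Let $G$ be growing. We discard $S\to\lambda$, and we discard every production $\alpha\to\beta$ with $\alpha\ne S$ in which $S$ occurs in $\alpha$. The latter can never be applied: the only sentential form containing $S$ is the word $S$ itself, and $\alpha\neq S$ is not a factor of it. Put
$$V=(N\cup T)\setminus\{S\},\qquad P_0=\{(\alpha\to\beta)\in P:\alpha\ne S\}.$$
Then $\alpha,\beta\in V^+$ and $|\alpha|<|\beta|$ for all productions in $P_0$.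

Suppose first that every left-hand side in $P_0$ is a single letter. We want a grammar for the same language in which only nonterminals are rewritten, without contexts, and each into at least two symbols. The grammar is context-free except that terminals may be rewritten too. The obvious repair is to give each letter $X$ a nonterminal copy $\overline X$, work with the copies, and turn $\overline a$ into $a$ at the end. But $\overline a\to a$ replaces one symbol by one symbol, which is not allowed. The way out is to guess the future of a letter when the letter is born.

**Proposition 1.** Let $G$ be growing and let every left-hand side in $P_0$ have length 1. Then $L(G)\setminus\{\lambda\}$ is generated by a grammar whose start symbol $S'$ occurs on no right-hand side and whose other productions all have the form $A\to x$ with $A$ a nonterminal and $|x|\ge2$.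

*Proof.* Take a new nonterminal $\overline X$ for each $X\in V$. A *decoration* of a word $r\in V^+$ replaces each letter $X$ of $r$ by $\overline X$, except that an occurrence of a terminal may also be left as it is. The productions are $S'\to\widehat r$ for each $(S\to r)\in P$ and each decoration $\widehat r$ of $r$, and $\overline X\to\widehat\beta$ for each $(X\to\beta)\in P_0$ and each decoration $\widehat\beta$ of $\beta$. Since $|\beta|>1$, the form is right.

Erasing all bars turns a derivation of the new grammar into a derivation of $G$ with the same terminal word. Conversely, take a derivation $S\Rightarrow z_0\Rightarrow\dots\Rightarrow z_s=w\in T^+$ in $G$. Each letter occurrence in a $z_i$ is either rewritten at a later step or survives into $w$. Put a bar on it in the first case only. An unbarred occurrence survives into $w$, so it is a terminal; hence each $z_i$ carries a decoration. The letter rewritten at a step is barred and is replaced by a decoration of $\beta$; the start is $S'\to\widehat{z_0}$; and nothing in $z_s$ is barred. $\square$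

For example, $S\to a$, $a\to aa$ becomes $S'\to a\mid\overline a$ and $\overline a\to aa\mid a\overline a\mid\overline a a\mid\overline a\,\overline a$.

The bar is a piece of information about the future, fixed at birth, so that the symbol need not be touched merely to record what it has become. What changes when left-hand sides have length two or more? Then two neighbors change together, and their guesses about the future must fit each other. Making them fit is the subject of the rest of the lecture.

## 2. Two letters change together, but only one symbol may be rewritten

**Definition (the classes).** A *context-sensitive grammar* is a grammar $G=(N,T,S,P)$ whose productions all have the form $uAv\to uxv$ with $A\in N$, $u,v\in(N\cup T)^*$, $x\in(N\cup T)^+$.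

* $G$ is *length-increasing* (or *growing acyclic*) if $S$ does not occur on the right-hand side of any production, and $|x|\ge2$ for every production $uAv\to uxv$ whose left-hand side is not $S$. Productions $S\to r$ with $r\in(N\cup T)^+$ are allowed. The class of languages generated is $\mathsf{GACSL}$.
* The *context-free kernel* of $G$ has the productions $\{A\to x\mid (uAv\to uxv)\in P\}$. $G$ is *acyclic* if its kernel admits no derivation $A\Rightarrow^+A$ with $A\in N$. The class of languages generated by acyclic grammars is $\mathsf{ACSL}$.

The grammar of Proposition 1 is length-increasing. A context-sensitive grammar containing $AB\to CB$ and $C\to A$ is not acyclic, since its kernel has $A\Rightarrow C\Rightarrow A$. Every length-increasing grammar is acyclic: $S$ never reappears in the kernel, and rewriting any other nonterminal in the kernel lengthens the word. So $\mathsf{GACSL}\subseteq\mathsf{ACSL}$.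

We use these known facts: $\mathsf{CFL}\subsetneq\mathsf{GACSL}$ for the class $\mathsf{CFL}$ of context-free languages, and $\mathsf{GACSL}\subseteq\mathsf{ACSL}=\mathsf{GCSL}$. The inclusion $\mathsf{GACSL}\subseteq\mathsf{GCSL}$ is immediate: if $|x|\ge2$ then $|uxv|>|uAv|$, so a length-increasing grammar is growing. Is this inclusion strict? The problem comes from "On The Classes Of Languages Accepted By Limited Context Restarting Automata" (doi:10.1051/ita/2014001), where it is called open. In other words: if we may only replace one symbol at a time, by at least two, and merely look at its neighbors, do we lose anything compared with rewriting whole words into longer words? We lose nothing.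

**Theorem 2.** Every growing context-sensitive language is generated, modulo $\lambda$, by a length-increasing (growing acyclic) context-sensitive grammar. Moreover, in all productions $uAv\to uxv$ with left-hand side different from the start symbol one can take $|u|,|v|\le1$.

Together with the immediate inclusion this gives $\mathsf{GACSL}=\mathsf{GCSL}$, and hence $\mathsf{GACSL}=\mathsf{ACSL}=\mathsf{GCSL}$. The proof of Theorem 2 does not use $\mathsf{ACSL}=\mathsf{GCSL}$. There is also a stronger form, which this answer does not need.

**Theorem 3.** Every growing context-sensitive language is generated, modulo $\lambda$, by a grammar whose start symbol never occurs on a right-hand side and in which every production whose left-hand side is not the start symbol has one of the forms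
$$A\to x,\qquad BA\to Bx,\qquad AB\to xB\qquad\text{with }|x|=2.$$
So $|u|+|v|\le1$ and $|x|=2$. Both bounds are optimal: $|x|\ge2$ is required by definition, and $|u|+|v|=0$ throughout gives only context-free languages, while $\mathsf{CFL}\subsetneq\mathsf{GACSL}=\mathsf{GCSL}$.

**Simulating step by step, and where it stops.** The sensible first try on $ab\to bba$ uses nonterminal copies and a marker $\langle\pi\rangle$:
$$X_aX_b\to\langle\pi\rangle X_b,\qquad \langle\pi\rangle X_b\to\langle\pi\rangle X_bX_a,\qquad \langle\pi\rangle\to X_b .$$
The first and third productions replace one symbol by one symbol. This cannot be fixed as long as the new sentential forms copy the old ones letter for letter. Each new production adds at least one letter, and the step $aab\Rightarrow abba$ adds exactly one, so it would have to be a single replacement of one symbol by two. Then $aab$ and $abba$ would share a prefix of length $i$ and a suffix of length $2-i$ for some $i\in\{0,1,2\}$. But their longest common prefix has length 1, and their longest common suffix is empty.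

So the new sentential forms must be shorter than the old ones. One symbol will stand for a *block* of several letters, and it will be replaced by two symbols when the block has become long enough to be cut.

## 3. Blocks and their lives

Suppose a symbol stores the current content of its block. In (1) take the block $aaab$. It may go through $aabba$, $abbaba$, $abbbbaa$, $bbabbbaa$ before it is cut. Each of the first three changes would be a one-for-one replacement, which is again forbidden. Proposition 1 suggests the cure: the symbol carries the entire guessed future of the block, from birth to cut, and is touched only when it is cut. For this to need only finitely many symbols, a block must undergo boundedly many changes before it is cut.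

**Constants.** Let $G$ be growing and cleaned up as in Section 1. Let $\ell\ge2$ bound the lengths of all right-hand sides in $P$, and put
$$m=\ell+1,\qquad B=4m+1,\qquad I=\{z\in V^*: S\Rightarrow_G^*z,\ m\le|z|<2m\}.$$
The set $I$ is finite. For $(\alpha\to\beta)\in P_0$ we have $|\alpha|<m$ and $|\beta|-|\alpha|\le\ell-1<m$. In (1), $\ell=3$, $m=4$, $B=17$.

**Labels.** $H$ is the finite set of all $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)$ with $(\alpha_1\alpha_2\to\beta_1\beta_2)\in P_0$ and $1\le|\alpha_i|\le|\beta_i|$ for $i=1,2$. A label describes a production applied across the boundary of two blocks, together with a decision on how the result is shared. In (1), $H$ consists of $(a,b,bb,a)$ and $(a,b,b,ba)$.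

**Lives.** A *life* is a sequence $\xi=(x_0,e_1,x_1,\dots,e_k,x_k)$ with $0\le k\le B$, $x_i\in V^*$ and $2\le|x_i|<4m$, where for each $i\ge1$ one of the following holds:

* $e_i=\iota$ (internal event), and $x_{i-1}\Rightarrow x_i$ by one production of $P_0$;
* $e_i=(\mathrm R,h)$ (right event) with $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)\in H$, and $x_{i-1}=z\alpha_1$, $x_i=z\beta_1$ for some $z$;
* $e_i=(\mathrm L,h)$ (left event) with $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)\in H$, and $x_{i-1}=\alpha_2z$, $x_i=\beta_2z$ for some $z$.

Put $\mathrm{first}(\xi)=x_0$ and $\mathrm{last}(\xi)=x_k$. Let $p(\xi)\in H^*$ be the sequence of labels of the left events of $\xi$, in order, and $q(\xi)\in H^*$ that of the right events. (Mnemonic: $p$ faces left and $q$ faces right, as in alphabetical order.) There are finitely many lives. We write $\varepsilon$ for the empty word of $H^*$.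

**Agreeing trees.** Let $c\in\{2,3\}$. Consider a finite ordered tree in which every internal node has exactly $c$ children and every node $D$ carries a life $\xi_D$. A *gap* is a pair of adjacent siblings $E,E'$ ($E$ directly to the left of $E'$). Its *left chain* is $E$, the last child of $E$, the last child of that, and so on down to a leaf; its *right chain* is $E'$, the first child of $E'$, and so on down to a leaf. Let $U_g$ be the concatenation of the words $q(\xi_D)$ along the left chain of $g$, from the top down, and $V_g$ that of the words $p(\xi_D)$ along the right chain. The tree is *agreeing* if

* (T1) $\mathrm{first}(\xi_{\rm root})\in I$;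
* (T2) $\mathrm{last}(\xi_D)=\mathrm{first}(\xi_{E_1})\cdots\mathrm{first}(\xi_{E_c})$ for each internal node $D$ with children $E_1,\dots,E_c$;
* (T3) $p(\xi_D)=\varepsilon$ for every $D$ on the left spine (root, its first child, and so on), and $q(\xi_D)=\varepsilon$ for every $D$ on the right spine;
* (T4) $U_g=V_g$ for every gap $g$.

Its *yield* is the concatenation of the words $\mathrm{last}(\xi_D)$ over the leaves $D$, from left to right. For Theorem 2 we need $c=2$, for Theorem 3 $c=3$.

Cutting a derivation of $G$ into blocks should give an agreeing tree. There is one trap. Consider a production $XY\to XXY$ and a left block ending in $X$ next to a right block beginning with $Y$. If the left block always takes the additional letter, the right block can take part in arbitrarily many joint steps without growing, so its life has unbounded length. We therefore let the two sides take turns.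

**Lemma 4 (block run).** Let $c\in\{2,3\}$ and let $w\in L(G)$ with $|w|\ge m$. Then there is an agreeing tree, with $c$ children at each internal node, whose yield is $w$.

*Proof.* **Step 1: find the root block.** Take a derivation of $w$ in $G$ and let $w_0$ be its first sentential form of length at least $m$. It is not $S$, since $m\ge3$. Its predecessor is not $S$ either, since $S\to r$ has $|r|\le\ell<m$. So the predecessor has length at most $m-1$ and the step adds at most $\ell-1$ letters, whence $|w_0|\le(m-1)+(\ell-1)<2m$ and $w_0\in I$. Write $w_0\Rightarrow w_1\Rightarrow\dots\Rightarrow w_s=w$; all these steps use $P_0$.

**Step 2: distribute each step over the blocks.** We keep the current sentential form factored into blocks whose lengths lie in $[m,cm)$ before each step. Initially $w_0$ is the only block. Consider a step by $\alpha\to\beta$ at some occurrence of $\alpha$. An occurrence meeting three blocks would contain a whole block, of length at least $m>|\alpha|$. So the occurrence lies inside one block or meets exactly two consecutive blocks. In the first case the block performs an internal event. In the second case $\alpha=\alpha_1\alpha_2$ is cut by the gap $g$ between the two blocks, with $\alpha_1,\alpha_2$ nonempty. Let this be the $j$-th such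 joint action at $g$ since $g$ was created. If $j$ is odd, write $\beta=\beta_1\beta_2$ with $|\beta_2|=|\alpha_2|$; then $|\beta_1|>|\alpha_1|$ and the left block grows. If $j$ is even, write $\beta=\beta_1\beta_2$ with $|\beta_1|=|\alpha_1|$; then the right block grows. In both cases $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)\in H$. The left block performs $(\mathrm R,h)$ and the right block performs $(\mathrm L,h)$.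

**Step 3: cut long blocks.** A block gains fewer than $m$ letters in a step and never shrinks, so after the step all lengths lie in $[m,(c+1)m)$. Every block of length at least $cm$ is now split into $c$ parts: $c-1$ parts of length $m$, and the rest, whose length lies in $[m,2m)$. This creates $c-1$ new gaps between the parts; the gaps at the two ends of the split block persist. If two blocks are split after the same step, this is done one after the other. Now all lengths are in $[m,cm)$ again.

**Step 4: bound the number of events of a block.** During the life of a block its left gap and its right gap stay the same. Let the block have $e\ge1$ events, and let the first $e-1$ of them comprise $a$ left, $b$ right and $i$ internal events. Its left events are consecutive joint actions at its left gap, and every second one of these makes the right-hand partner grow; so the block grows in at least $\lfloor a/2\rfloor\ge(a-1)/2$ of them. Likewise it grows in at least $(b-1)/2$ of its right events, and it grows in all internal events. Hence over its first $e-1$ events it grows by at least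
$$\frac{a-1}2+\frac{b-1}2+i\ \ge\ \frac{a+b+i-2}{2}=\frac{e-3}{2}.$$
Its length is at least $m$ at birth and at most $cm-1$ before its last event. So $(e-3)/2\le(c-1)m-1$, that is, $e\le2(c-1)m+1\le4m+1=B$.

**Step 5: read off the tree.** By Steps 3 and 4, every block has a life in the sense of the definition, from its birth to its split or to the end of the run, with all contents of length at least $m\ge2$ and less than $(c+1)m\le4m$. The blocks form a tree with $c$ children at each split. (T1) is Step 1, and (T2) is Step 3. A block on the left spine has no left neighbor, hence no left events; similarly on the right spine, which gives (T3). The blocks that are ever directly to the left of a gap $g$ form its left chain, in chronological order, and similarly on the right. A joint action at $g$ contributes the same label, at the same time, to both sides. So: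

* (T5) At each moment of the run, the sequence of labels executed so far on the left of $g$ equals the sequence executed so far on the right of $g$.

At the end this gives (T4). The yield is $w$. $\square$

**Example.** Take (1), $c=2$, $m=4$. From $S\Rightarrow Ab\Rightarrow Aab\Rightarrow aaab$ we get $w_0=aaab$, with the root life
$$\xi=(aaab,\iota,aabba,\iota,abbaba,\iota,abbbbaa,\iota,bbabbbaa).$$
The last word has length $8=2m$ and is cut into $bbab\mid bbaa$. An internal step on the left gives $bbbba\mid bbaa$. Now $ab$ stands across the gap. This is joint action number $1$, so the left block grows: with $h=(a,b,bb,a)$ we get $bbbbbb\mid abaa$. An internal step on the right gives $bbbbbb\mid bbaaa$, so $w=b^8a^3$. The children have lives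
$$\xi_1=(bbab,\iota,bbbba,(\mathrm R,h),bbbbbb),\qquad \xi_2=(bbaa,(\mathrm L,h),abaa,\iota,bbaaa),$$
and $U_g=q(\xi_1)=h=p(\xi_2)=V_g$.

## 4. Agreement of neighbors is enough

An agreeing tree is a static object: it says what each block does, and that the two sides of each gap list the same joint actions. It does not say in which order things happen at different gaps. We show that a consistent order always exists.

**Lemma 5 (scheduling).** The yield of an agreeing tree is a sentential form of $G$. If it lies in $T^*$, it is in $L(G)$.

*Proof.* **Step 1: define partial executions.** A *cut* is a set of nodes meeting every path from the root to a leaf in exactly one node; we list it from left to right as $D_1,\dots,D_r$. Two consecutive members $D_i,D_{i+1}$ determine a gap. Let $E$ and $E'$ be the children, containing $D_i$ and $D_{i+1}$ respectively, of their lowest common ancestor. These are adjacent siblings, since any sibling strictly between them would contribute a member of the cut between $D_i$ and $D_{i+1}$. The left chain of the gap $(E,E')$ contains $D_i$: the path from the root through that chain meets the cut once. The meeting point is not a proper ancestor of $E$, because every proper ancestor of $E$ is a proper ancestor of $D_i$. So it lies on the chain,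 and it is the rightmost member of the cut below or at $E$, which is $D_i$. In the same way the right chain contains $D_{i+1}$.

A *state* is a cut $D_1,\dots,D_r$ with positions $t_i\in\{0,\dots,k(D_i)\}$, where $k(D)$ is the number of events of $\xi_D$. Its *content* is the concatenation of the words $x_{t_i}$ of the lives of the $D_i$. The first $t_i$ events of $D_i$, for all $i$, and all events of all proper ancestors of the $D_i$ are called *executed*. We require:

* (a) the content is a sentential form of $G$;
* (b) for the gap $g$ between $D_i$ and $D_{i+1}$, the number of executed right events on the left chain of $g$ equals the number of executed left events on the right chain of $g$.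

On the left chain of $g$, all events above $D_i$ are executed, the first $t_i$ events of $D_i$ are executed, and none below. So the executed right-event labels at $g$ form a prefix of $U_g$. Likewise the executed left-event labels form a prefix of $V_g=U_g$. By (b) these are the *same* prefix.

**Step 2: define moves that preserve (a) and (b).** The initial state is the root at position $0$; (a) holds by (T1) and (b) is empty. The moves are:

* *Internal.* A cut node whose next event is internal performs it. The content makes a step of $G$, and no count in (b) changes.
* *Descent.* An internal node $D_i$ of the tree with $t_i=k(D_i)$ is replaced by its children, all at position $0$. The content is unchanged by (T2). The set of executed events is unchanged, so the counts at old gaps are unchanged. At the new gaps both counts are $0$.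
* *Joint.* If the next event of $D_i$ is $(\mathrm R,h)$ and that of $D_{i+1}$ is $(\mathrm L,h)$ with the same $h=(\alpha_1,\alpha_2,\beta_1,\beta_2)$, both are performed together. The content changes from $\cdots z\alpha_1\alpha_2z'\cdots$ to $\cdots z\beta_1\beta_2z'\cdots$, which is a step of $G$. Both counts at the gap between $D_i$ and $D_{i+1}$ go up by one, and no other count changes.

Each move executes a new event or descends in the finite tree, so only finitely many moves are possible in total. Run until no move is possible.

**Step 3: a stuck state is complete.** In a stuck state, a cut node at the end of its life is a leaf, since otherwise it could descend; call it *finished*. Every other cut node has a next event that is not internal; it *wants R* or *wants L*.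

Suppose some node wants R, let $j$ be maximal such that $D_j$ wants R, and let $h$ be the label. The node $D_r$ is on the right spine, so by (T3) it has no right events, and $j<r$. By maximality $D_{j+1}$ is finished or wants L. Let $g$ be the gap between $D_j$ and $D_{j+1}$. The common executed prefix followed by $h$ is a prefix of $U_g$. If $D_{j+1}$ is finished, it is a leaf with all events executed, so the executed prefix is all of $V_g=U_g$, a contradiction. If $D_{j+1}$ wants L with label $h'$, then the common executed prefix followed by $h'$ is a prefix of $V_g=U_g$, so $h'=h$ and a joint move is possible, a contradiction.

So no node wants R. Suppose some node wants L, and let $D_j$ be the leftmost one. The node $D_1$ is on the left spine and has no left events, so $j>1$, and $D_{j-1}$ is finished. Hence at the gap between $D_{j-1}$ and $D_j$ the executed prefix is all of $U_g=V_g$. But $D_j$ has a further left event that is not executed, a contradiction.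

Thus all cut nodes are finished leaves. The content is the yield, and by (a) it is a sentential form of $G$. $\square$

By Lemmas 4 and 5, up to the finitely many words shorter than $m$, the language $L(G)$ is the set of terminal yields of agreeing trees. So we must generate agreeing trees. Conditions (T1)–(T3) are local. Everything hinges on (T4), which concerns a whole chain of cells on either side of a gap, while a production sees only the two cells that are adjacent now.

## 5. Checking $U_g=V_g$ through a window

Suppose cells carrying lives have been split several times on both sides of a gap. Let $u$ be the concatenation of the words $q$ of all cells that have so far been directly left of the gap, and $v$ that of the words $p$ on the right. These are the promises made so far. We want $u$ and $v$ to stay compatible, one a prefix of the other, and to be equal at the end. Visible are only the last factor $q$ of $u$ and the last factor $p$ of $v$. This suffices if we know the offset $\delta=|u|-|v|$ and the part not yet matched lies in the visible window, that is, $-|p|\le\delta\le|q|$. To keep it there, we let the left cell be split only if $\delta\le0$ and the right cell only if $\delta\ge0$. In a block run this is no restriction: a block that is being cut has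 executed everything it promised, and each of its joint actions was also executed, hence promised, on the other side.

**Where to store the offset.** A split on one side changes $\delta$, but the neighbor on the other side is mere context and cannot be rewritten to note the new value. So let each of the two cells store a number, and let the side that splits write the new value of $\delta$ into its own cell. The next reader then faces two numbers and has to know which one is current. The numbers and windows alone do not tell. Let all labels be one letter $h\in H$.

* History A: the gap is created with left word $hh$ and right word $h$, so both sides store $1$. The right cell splits, and its new cell at the gap has the word $hh$; it stores $1-2=-1$. Now $u=hh$, $v=hhh$, and $\delta=-1$.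
* History B: the gap is created with left word $h$ and right word $hh$, so both sides store $-1$. The left cell splits, and its new cell at the gap has the word $hh$; it stores $-1+2=1$. Now $u=hhh$, $v=hh$, and $\delta=1$.

In both cases the left cell shows $(hh,1)$ and the right cell shows $(hh,-1)$, yet $\delta$ differs.

One bit on each side resolves this. The left side, when it writes, makes the bits equal; the right side, when it writes, makes them different. Each can do so by choosing its own bit after reading the other's. Equal bits mean that the left number is current, different bits that the right number is current.

**Records and faces.** A *record* is $\#$ or a pair $(b,d)\in\{0,1\}\times\{-B,\dots,B\}$. A *left face* is a pair $(p,\sigma)$ and a *right face* is a pair $(q,\tau)$, with $p,q\in H^*$ of length at most $B$ and $\sigma,\tau$ records, where $\sigma=\#$ implies $p=\varepsilon$ and $\tau=\#$ implies $q=\varepsilon$. The record $\#$ will mean that there is no neighbor on that side. For a right face $\varphi=(q,(b,d))$ and a left face $\psi=(p,(b',d'))$ put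
$$\delta(\varphi,\psi)=d\ \text{ if } b=b',\qquad \delta(\varphi,\psi)=d'\ \text{ if } b\neq b'. \tag{2}$$

For $u,v\in H^*$ write $u\sim v$ if one of them is a prefix of the other, and let $\mathrm{suf}_n(u)$ be the suffix of $u$ of length $n\le|u|$.

* *Right update.* Let $\varphi=(q,(b,d))$ be a right face and $\psi=(p,(b',d'))$ the left face of a right neighbor; put $\delta=\delta(\varphi,\psi)$. A word $q'\in H^*$ with $|q'|\le B$ is *admissible* if $\delta\le0$, $|\delta|\le|p|$ and $\mathrm{suf}_{|\delta|}(p)\sim q'$. The *updated record* is $\tau'=(b',\delta+|q'|)$.
* *Left update.* Let $\psi=(p,(b',d'))$ be a left face and $\varphi=(q,(b,d))$ the right face of a left neighbor; put $\delta=\delta(\varphi,\psi)$. A word $p'\in H^*$ with $|p'|\le B$ is *admissible* if $\delta\ge0$, $\delta\le|q|$ and $\mathrm{suf}_\delta(q)\sim p'$. The *updated record* is $\sigma'=(1-b,\delta-|p'|)$.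

For admissible words the new numbers lie in $[-B,B]$: in a right update $-B\le-|p|\le\delta\le\delta+|q'|\le|q'|\le B$, and in a left update $-B\le-|p'|\le\delta-|p'|\le|q|\le B$. After a right update the two bits are equal, and after a left update they differ. So by (2)
$$\delta\big((q',\tau'),\psi\big)=\delta+|q'|,\qquad \delta\big(\varphi,(p',\sigma')\big)=\delta-|p'|. \tag{3}$$

**Example.** Let $h_1,\dots,h_4\in H$. A gap is created with left word $h_1h_2$ and right word $h_1$; both records are $(0,1)$, so $\delta=1$. The right cell splits and offers $p'=h_2h_3h_4$. This is admissible, as $\mathrm{suf}_1(h_1h_2)=h_2\sim p'$, and the new right-hand record is $(1-0,1-3)=(1,-2)$. Bits $0$ and $1$ differ, so $\delta=-2$. The left cell splits and offers $q'=h_3$. This is admissible, as $\mathrm{suf}_2(h_2h_3h_4)=h_3h_4\sim h_3$, and the new left-hand record is $(1,-2+1)=(1,-1)$. Bits are equal, so $\delta=-1$; indeed $u=h_1h_2h_3$ and $v=h_1h_2h_3h_4$. In the two histories above, A ends with bits $0,1$ and B with bits $0,0$.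

**Lemma 6 (the window suffices).** Let $u\sim v$ in $H^*$, $\delta=|u|-|v|\le0$, and let $v$ end with $p$, where $|\delta|\le|p|$. Then for every $q'$: $uq'\sim v$ if and only if $\mathrm{suf}_{|\delta|}(p)\sim q'$. With $n=|uq'|-|v|$ we have $n\le|q'|$ and $-n\le|p|$.

Mirror statement: let $u\sim v$, $\delta=|u|-|v|\ge0$, and let $u$ end with $q$, where $\delta\le|q|$. Then for every $p'$: $u\sim vp'$ if and only if $\mathrm{suf}_\delta(q)\sim p'$. With $n=|u|-|vp'|$ we have $-n\le|p'|$ and $n\le|q|$.

*Proof.* Since $u\sim v$ and $|u|\le|v|$, $u$ is a prefix of $v$. The last $|\delta|$ letters of $v$ form $\mathrm{suf}_{|\delta|}(p)$, so $v=u\cdot\mathrm{suf}_{|\delta|}(p)$. Cancelling $u$ gives the equivalence. Further $n=\delta+|q'|\le|q'|$ and $-n=|\delta|-|q'|\le|p|$. In the mirror case $u=v\cdot\mathrm{suf}_\delta(q)$, and cancelling $v$ gives the equivalence; $n=\delta-|p'|$ gives $-n\le|p'|$ and $n\le\delta\le|q|$. $\square$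

## 6. The grammar $G'$ and its invariants

**Cells.** The nonterminals of $G'$ are $S'$ and all *cells* $C=(\xi,\sigma,\tau)$, where $\xi$ is a life, $(p(\xi),\sigma)$ is a left face (the left face of $C$) and $(q(\xi),\tau)$ is a right face (the right face of $C$). Here $\sigma$ is the left record and $\tau$ the right record of $C$. For cells, $\delta(C,D)$ denotes $\delta$ of the right face of $C$ and the left face of $D$.

**Start productions.** $S'\to w$ for $w\in L(G)$ with $0<|w|<m$; and $S'\to(\xi,\#,\#)$ for every such cell with $\mathrm{first}(\xi)\in I$.

**Split productions.** $Z\,C\,Y\to Z\,C_1C_2\,Y$ with cells $C=(\xi,\sigma,\tau)$ and $C_i=(\xi_i,\sigma_i,\tau_i)$. The context cell $Z$ is absent if and only if $\sigma=\#$, and $Y$ is absent if and only if $\tau=\#$. If present, $Z$ has right record $\ne\#$ and $Y$ has left record $\neq\#$. The conditions are: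

1. $\mathrm{last}(\xi)=\mathrm{first}(\xi_1)\,\mathrm{first}(\xi_2)$;
2. $q(\xi_1)\sim p(\xi_2)$ and $\tau_1=\sigma_2=(0,|q(\xi_1)|-|p(\xi_2)|)$;
3. if $\sigma=\#$ then $\sigma_1=\#$; otherwise $p(\xi_1)$ is admissible for the left face of $C$ against the right face of $Z$, and $\sigma_1$ is the updated record;
4. if $\tau=\#$ then $\tau_2=\#$; otherwise $q(\xi_2)$ is admissible for the right face of $C$ against the left face of $Y$, and $\tau_2$ is the updated record.

**Final productions.** For each cell $C=(\xi,\sigma,\tau)$ with $w=\mathrm{last}(\xi)\in T^*$ (so $|w|\ge2$): if $\tau=\#$, the production $C\to w$; if $\tau\neq\#$, the productions $C\,Y\to w\,Y$ for every cell $Y$ with left record $\ne\#$ and $\delta(C,Y)=0$.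

The symbol $S'$ occurs on no right-hand side, and every production not starting from $S'$ has the form $uAv\to uxv$ with $|x|\ge2$ and $|u|,|v|\le1$. So $G'$ is length-increasing, and Theorem 2 follows once we show $L(G')=L(G)\setminus\{\lambda\}$.

**Example.** With the lives of the example after Lemma 4, put $C=(\xi,\#,\#)$, $C_1=(\xi_1,\#,(0,0))$, $C_2=(\xi_2,(0,0),\#)$. Then $S'\Rightarrow C\Rightarrow C_1C_2\Rightarrow b^6C_2\Rightarrow b^6b^2a^3$. Condition 1 is $bbabbbaa=bbab\cdot bbaa$, condition 2 holds since $q(\xi_1)=h=p(\xi_2)$, and the first final production is allowed since $\delta(C_1,C_2)=0$.

Consider now any derivation in $G'$, terminal or not, that starts with $S'\to C$ for a cell $C$. Its cell occurrences form a tree in which a split gives two children.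

**Lemma 7 (position of $\#$).** In each sentential form of such a derivation, a cell occurrence has left record $\#$ if and only if it is the first symbol, and right record $\#$ if and only if it is the last symbol.

*Proof.* This holds for the root. In a split, $\sigma_1=\#$ iff $\sigma=\#$, $\tau_2=\#$ iff $\tau=\#$, and $\tau_1,\sigma_2\neq\#$. A final production replaces a cell by a nonempty word and leaves the other cells in their relative positions. So the claim is preserved. $\square$

**Promised words.** Every split creates a gap between its two children, and the gap persists from then on; rewriting a symbol leaves the gaps at its two sides in place. To each gap $g$ we attach two words. At creation, $u_g=q(\xi_1)$ and $v_g=p(\xi_2)$. At any split of a cell into $C_1C_2$, the gap to its right, if any, gets $u_g:=u_g\,q(\xi_2)$, and the gap to its left, if any, gets $v_g:=v_g\,p(\xi_1)$. So $u_g$ is the concatenation of the words $q$ of all cells that have so far been directly left of $g$, in order, and likewise $v_g$ with the words $p$ on the right.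

**Lemma 8 (the window is right).** If both symbols adjacent to a gap $g$ are cells, $C$ with life $\xi$ on the left and $D$ with life $\eta$ on the right, then
$$u_g\sim v_g,\quad \delta(C,D)=|u_g|-|v_g|\in[-|p(\eta)|,\,|q(\xi)|],\quad u_g\text{ ends with }q(\xi),\ v_g\text{ ends with }p(\eta). \tag{4}$$

*Proof.* By induction on the derivation; each case treats one kind of gap.

**Step 1: a new gap.** By condition 2 both bits are $0$, so $\delta(C_1,C_2)=|q(\xi_1)|-|p(\xi_2)|=|u_g|-|v_g|$, and $u_g=q(\xi_1)\sim p(\xi_2)=v_g$. The bounds and the last two statements are clear.

**Step 2: the gap to the right of a splitting cell $C$.** By Lemma 7, $\tau\neq\#$, so the production has a context cell $Y$, the right neighbor of $C$; let $\eta$ be its life. By (4) before the split, $\delta:=\delta(C,Y)=|u_g|-|v_g|$, $u_g\sim v_g$, and $v_g$ ends with $p(\eta)$. By condition 4, $\delta\le0$, $|\delta|\le|p(\eta)|$ and $\mathrm{suf}_{|\delta|}(p(\eta))\sim q(\xi_2)$. Lemma 6 gives $u_gq(\xi_2)\sim v_g$ and both bounds for $n=|u_gq(\xi_2)|-|v_g|$. By (3), $\delta(C_2,Y)=\delta+|q(\xi_2)|=n$. The new $u_g$ ends with $q(\xi_2)$, and $v_g$ is unchanged.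

**Step 3: the gap to the left of a splitting cell $C$.** By Lemma 7, $\sigma\ne\#$, so there is a context cell $Z$, the left neighbor of $C$; let $\zeta$ be its life. By (4), $\delta:=\delta(Z,C)=|u_g|-|v_g|$, $u_g\sim v_g$, and $u_g$ ends with $q(\zeta)$. By condition 3, $\delta\ge0$, $\delta\le|q(\zeta)|$ and $\mathrm{suf}_\delta(q(\zeta))\sim p(\xi_1)$. The mirror statement of Lemma 6 gives $u_g\sim v_gp(\xi_1)$ and the bounds for $n=|u_g|-|v_gp(\xi_1)|$, and by (3) $\delta(Z,C_1)=\delta-|p(\xi_1)|=n$. The new $v_g$ ends with $p(\xi_1)$, and $u_g$ is unchanged.

**Step 4: everything else.** All other gaps and their adjacent cells are unchanged in a split. A final production replaces a cell by terminals, so it creates no new pair of cells adjacent to a gap. $\square$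

## 7. Terminal derivations of $G'$ are agreeing trees

**Proof that $L(G')\subseteq L(G)$.** Let $w\in L(G')$. If $w$ is derived by $S'\to w$, then $w\in L(G)$. Otherwise the derivation starts with $S'\to C$, $C$ a cell. Let $C_1,\dots,C_n$ be the leaves of the tree of cells, from left to right; these are the cells rewritten by final productions, and $w$ is the yield of the tree. By Lemma 5 it suffices to show that the tree is agreeing.

**Step 1: the local conditions.** (T1) is the start production, and (T2) is condition 1. By conditions 3 and 4, cells on the left spine have left record $\#$, hence $p=\varepsilon$, and cells on the right spine have right record $\#$, hence $q=\varepsilon$. This is (T3). The gaps of the derivation are the gaps of the tree, and the final values of $u_g$ and $v_g$ are the words $U_g$ and $V_g$.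

**Step 2: (T4), using the test $\delta=0$.** A gap $g$ ends up between some $C_i$ and $C_{i+1}$. The right record of $C_i$ is not $\#$ by Lemma 7. So when $C_i$ is rewritten, its right neighbor is a cell $Y$ with $\delta(C_i,Y)=0$. By (4), $u_g\sim v_g$ and $|u_g|=|v_g|$, so $u_g=v_g$ at that moment. Afterwards the symbol to the left of $Y$ is a terminal. Since the left record of $Y$ is not $\#$, a split of $Y$ would need a cell as left neighbor, so $Y$ is never split. Hence $Y=C_{i+1}$, and $u_g,v_g$ no longer change. So $U_g=V_g$. $\square$

Final productions thus run from left to right, and each of them freezes the gap it passes.

## 8. Block runs are derivations of $G'$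

**Proof that $L(G)\setminus\{\lambda\}\subseteq L(G')$.** Let $w\in L(G)$. If $0<|w|<m$, use $S'\to w$. Let $|w|\ge m$, and take the block run of Lemma 4 with $c=2$.

**Step 1: set up the derivation.** Begin with $S'\to(\xi_{\rm root},\#,\#)$; this is a start production by (T1) and (T3). Then perform the splits of the run in chronological order, giving each new cell the complete life of its block, and records as prescribed by conditions 2–4. During this phase all symbols are cells, so the required context cells are present, and by Lemma 7 their records facing $C$ are not $\#$. It remains to verify the conditions at the split of a cell $C$ with life $\xi$ into $C_1,C_2$. Condition 1 is (T2).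

**Step 2: condition 2.** For the new gap $g$, the words $q(\xi_1)$ and $p(\xi_2)$ are prefixes of $U_g$ and $V_g=U_g$. So they are comparable.

**Step 3: condition 4.** If $\tau=\#$, then $C$ is the last cell, so the block of $C_2$ is rightmost and $q(\xi_2)=\varepsilon$, as is needed for $C_2$ to be a cell. Otherwise let $g$ be the gap to the right of $C$, and $Y$ the right neighbor, with life $\eta$. At this moment of the run, all events of $C$ and of all earlier blocks directly left of $g$ are executed, so the executed left-side sequence at $g$ is $u_g$. The executed right-side sequence is a prefix of $v_g$, because $v_g$ contains the complete words $p$ of all blocks so far directly right of $g$. By (T5) the two executed sequences are equal, so $u_g$ is a prefix of $v_g$. By (4), $\delta(C,Y)=|u_g|-|v_g|\le0$, $|\delta(C,Y)|\le|p(\eta)|$, and $v_g$ ends with $p(\eta)$. Further, $u_g\,q(\xi_2)$ is a prefix of $U_g$ and $v_g$ is a prefix of $V_g=U_g$, so $u_g\,q(\xi_2)\sim v_g$. By Lemma 6, $\mathrm{suf}_{|\delta|}(p(\eta))\sim q(\xi_2)$ for $\delta=\delta(C,Y)$. So $q(\xi_2)$ is admissible.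

**Step 4: condition 3.** If $\sigma=\#$, then $p(\xi_1)=\varepsilon$, since the block of $C_1$ is leftmost. Otherwise let $g$ be the gap to the left of $C$, and $Z$ the left neighbor, with life $\zeta$. All events of $C$ and of all earlier blocks directly right of $g$ are executed, so the executed right-side sequence is $v_g$. By (T5) it equals the executed left-side sequence, which is a prefix of $u_g$. By (4), $\delta(Z,C)=|u_g|-|v_g|\ge0$, $\delta(Z,C)\le|q(\zeta)|$, and $u_g$ ends with $q(\zeta)$. The words $u_g$ and $v_g\,p(\xi_1)$ are prefixes of $U_g=V_g$, hence comparable, and the mirror statement of Lemma 6 shows that $p(\xi_1)$ is admissible.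

**Step 5: finish.** After all splits the sentential form is $C_1\cdots C_n$ with $\mathrm{last}(C_1)\cdots\mathrm{last}(C_n)=w\in T^*$, where $\mathrm{last}$ of a cell is $\mathrm{last}$ of its life. For each gap $u_g=U_g=V_g=v_g$, so $\delta(C_i,C_{i+1})=0$ by (4). The final productions, applied from left to right, give $w$. Hence $w\in L(G')$. $\square$

This proves Theorem 2, and with it $\mathsf{GCSL}\subseteq\mathsf{GACSL}$ and $\mathsf{GACSL}=\mathsf{ACSL}=\mathsf{GCSL}$.

## 9. One neighbor at a time

A split of $G'$ consults both neighbors because it updates both outer gaps at once. For Theorem 3 we split a cell into three in two steps: the first consults only the right neighbor and peels off the third child, the second consults only the left neighbor and separates the first two children. In between stands a half-cell, which still shows the old left face and already shows the right face of the second child. A split into three, rather than two, gives each step something to split off, so that $|x|=2$ in both.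

**The grammar $G''$.** The nonterminals are $S'$; the cells; the *half-cells* $A=(p,\sigma,y,\xi_2,\tau_2)$ with left face $(p,\sigma)$ and right face $(q(\xi_2),\tau_2)$, where $\tau_2\neq\#$, $y\in V^*$, $2\le|y|<4m$ and $\xi_2$ is a life; and the *tail symbols* $[w]$ with $w\in T^*$, $2\le|w|<4m$. Cells and half-cells are called *active*. Since $\delta$ depends only on faces, it is defined for active symbols.

* **Start productions:** as for $G'$.
* **(R)** $C\,Y\to A\,C_3\,Y$ for a cell $C=(\xi,\sigma,\tau)$, with $Y$ active with left record $\neq\#$ ($Y$ absent iff $\tau=\#$). Here $A=(p(\xi),\sigma,y,\xi_2,\tau_2)$ is a half-cell and $C_3=(\xi_3,\sigma_3,\tau_3)$ is a cell, with $\mathrm{last}(\xi)=y\,\mathrm{first}(\xi_2)\,\mathrm{first}(\xi_3)$, $q(\xi_2)\sim p(\xi_3)$ and $\tau_2=\sigma_3=(0,|q(\xi_2)|-|p(\xi_3)|)$. If $\tau=\#$ then $\tau_3=\#$; otherwise $q(\xi_3)$ is admissible for the right face of $C$ against the left face of $Y$, and $\tau_3$ is the updated record.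
* **(L)** $Z\,A\to Z\,C_1C_2$ for a half-cell $A=(p,\sigma,y,\xi_2,\tau_2)$, with $Z$ active with right record $\ne\#$ ($Z$ absent iff $\sigma=\#$). Here $C_1=(\xi_1,\sigma_1,\tau_1)$ and $C_2=(\xi_2,\sigma_2,\tau_2)$ are cells, with $\mathrm{first}(\xi_1)=y$, $q(\xi_1)\sim p(\xi_2)$ and $\tau_1=\sigma_2=(0,|q(\xi_1)|-|p(\xi_2)|)$. If $\sigma=\#$ then $\sigma_1=\#$; otherwise $p(\xi_1)$ is admissible for the left face of $A$ against the right face of $Z$, and $\sigma_1$ is the updated record.
* **(F)** For a cell $C=(\xi,\sigma,\tau)$ with $\mathrm{last}(\xi)=a_1\cdots a_n\in T^*$ ($n\ge2$): $C\to x$ if $\tau=\#$; and $C\,Y\to x\,Y$ for every active $Y$ with left record $\neq\#$ and $\delta(C,Y)=0$ if $\tau\ne\#$. Here $x=a_1a_2$ if $n=2$, and $x=a_1[a_2\cdots a_n]$ if $n>2$. Further there are the tail productions $[a_2\cdots a_n]\to a_2[a_3\cdots a_n]$ for $n>3$, and $[a_2a_3]\to a_2a_3$.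

The symbol $S'$ occurs on no right-hand side, and all other productions have the form claimed in Theorem 3. Lemma 7 holds for active symbols: in a derivation starting with $S'\to C$, $C$ a cell, an active symbol has left (right) record $\#$ iff it is the first (last) symbol. Indeed (R) keeps $\sigma$ on $A$ and makes $\tau_3=\#$ iff $\tau=\#$; (L) makes $\sigma_1=\#$ iff $\sigma=\#$ and keeps $\tau_2$ on $C_2$; the records at new gaps are not $\#$; and (F) and the tail productions replace a symbol by a nonempty word without active symbols.

**Promised words in $G''$.** They are assigned to gaps as follows.

* (R) creates a gap between $A$ and $C_3$ with $u=q(\xi_2)$, $v=p(\xi_3)$, and appends $q(\xi_3)$ to $u_g$ for the gap $g$ to the right of $C$, if any. The words at the gap to the left of $C$ are unchanged.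
* (L) creates a gap between $C_1$ and $C_2$ with $u=q(\xi_1)$, $v=p(\xi_2)$, and appends $p(\xi_1)$ to $v_g$ for the gap $g$ to the left of $A$, if any. The words at the gap to the right of $A$ are unchanged.

**Lemma 9.** For each gap with active symbols on both sides, with right face $\varphi=(q,\cdot)$ on its left and left face $\psi=(p,\cdot)$ on its right,
$$u_g\sim v_g,\quad \delta(\varphi,\psi)=|u_g|-|v_g|\in[-|p|,|q|],\quad u_g\text{ ends with }q,\ v_g\text{ ends with }p. \tag{5}$$

*Proof.* By induction on the derivation. At a new gap both bits are $0$, and (5) is immediate from the conditions in (R), respectively (L). At the right gap in (R), the record $\tau$ is not $\#$, so $Y$ is the active right neighbor. Writing $(p,\cdot)$ for its left face and $\delta$ for the old value, (5) before the step and the admissibility of $q(\xi_3)$ put us into the situation of Lemma 6. It gives $u_gq(\xi_3)\sim v_g$ and the bounds for $n=|u_gq(\xi_3)|-|v_g|$, and by (3) the new value of $\delta$ is $\delta+|q(\xi_3)|=n$. At the left gap in (L), similarly, $Z$ is present, and the admissibility of $p(\xi_1)$, the mirror statement of Lemma 6 and the second equation of (3) give the claim. At the left gap in (R), the words do not change, and $A$ has the same left face $(p(\xi),\sigma)$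 as $C$. At the right gap in (L), the words do not change, and $C_2$ has the same right face $(q(\xi_2),\tau_2)$ as $A$. All other gaps are unaffected, and (F) and tail productions create no new pair of active symbols adjacent to a gap. $\square$

**Proof that $L(G'')\subseteq L(G)$.** Consider a derivation of a terminal word $w$ that starts with $S'\to C$, $C$ a cell; the case $S'\to w$ is trivial.

**Step 1: extract a ternary tree.** Every half-cell is eventually rewritten, necessarily by (L). So (R) and (L) together yield a ternary tree of cells, where an internal node with life $\xi$ has children with lives $\xi_1,\xi_2,\xi_3$ and $\mathrm{last}(\xi)=y\,\mathrm{first}(\xi_2)\,\mathrm{first}(\xi_3)=\mathrm{first}(\xi_1)\,\mathrm{first}(\xi_2)\,\mathrm{first}(\xi_3)$, which is (T2). The leaves $C_1,\dots,C_n$ are the cells rewritten by (F), and $w$ is the yield. (T1) is the start production. On the left spine all left records are $\#$ and on the right spine all right records are $\#$, so (T3) holds. The final values of $u_g,v_g$ are the words $U_g,V_g$ of this tree. Indeed the gap between $A$ and $C_3$ becomes the gap between $C_2$ and $C_3$ and starts with the words of these two nodes, the gap between $C_1$ and $C_2$ starts with the words of these two nodes, and later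 each (R) to the left of a gap appends the word $q$ of the third child, and each (L) to the right of a gap appends the word $p$ of the first child.

**Step 2: $U_g=V_g$.** Let $g$ end up between the leaves $C_i$ and $C_{i+1}$. When $C_i$ is rewritten by (F), its right neighbor is an active $Y$ with $\delta=0$, so $u_g=v_g$ by (5). From then on the symbol to the left of $g$ is a terminal or a tail symbol, never an active symbol. The symbol to the right of $g$, as long as it is active, has left record $\neq\#$. If $Y$ were a half-cell, it could never be rewritten, since (L) would need an active left neighbor. If $Y$ were a cell rewritten by (R), this would put such a blocked half-cell directly to the right of $g$. Both contradict that $w$ is terminal. Hence $Y$ is a cell rewritten by (F), that is, $Y=C_{i+1}$, and $u_g,v_g$ do not change any more. So (T4) holds.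

The tree is agreeing with $c=3$, and Lemma 5 gives $w\in L(G)$. $\square$

**Proof that $L(G)\setminus\{\lambda\}\subseteq L(G'')$.** Let $w\in L(G)$. For $0<|w|<m$ use $S'\to w$. For $|w|\ge m$ take the block run of Lemma 4 with $c=3$; here the bound on the number of events is exactly $B=4m+1$. Begin with $S'\to(\xi_{\rm root},\#,\#)$, and perform each ternary split as an (R) step immediately followed by the corresponding (L) step, in chronological order, giving each cell the complete life of its block and taking for $y$ the first part of the split block, of length $m$. At the beginning of each ternary split all symbols are cells. Let $C$, with life $\xi$ and records $\sigma,\tau$, be the splitting cell.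

**Step 1: the (R) step is allowed.** The words $q(\xi_2)$ and $p(\xi_3)$ are prefixes of the common final word of their gap, hence comparable. If $\tau=\#$, then $q(\xi_3)=\varepsilon$, since the block of $C_3$ is rightmost. Otherwise let $g$ be the right gap of $C$, and let $(p,\cdot)$ be the left face of the right neighbor. All events of $C$ and of earlier blocks directly left of $g$ are executed, so $u_g$ is the executed left-side sequence. By (T5) it equals the executed right-side sequence, a prefix of $v_g$. Hence $\delta=|u_g|-|v_g|\le0$ and $|\delta|\le|p|$ by (5), and $u_gq(\xi_3)\sim v_g$ because both are prefixes of $U_g=V_g$. By Lemma 6, $q(\xi_3)$ is admissible.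

**Step 2: the (L) step is allowed.** The words $q(\xi_1)$ and $p(\xi_2)$ are prefixes of the common final word of their gap, hence comparable. If $\sigma=\#$, then $p(\xi_1)=\varepsilon$, since the block of $C_1$ is leftmost. Otherwise let $g$ be the left gap of $A$. It was the left gap of $C$, and its words and adjacent faces were not changed by the (R) step. Let $(q,\cdot)$ be the right face of the left neighbor. All events of $C$ and of earlier blocks directly right of $g$ are executed, so $v_g$ is the executed right-side sequence, which by (T5) is a prefix of $u_g$. Hence $\delta=|u_g|-|v_g|\ge0$ and $\delta\le|q|$ by (5), and $u_g\sim v_gp(\xi_1)$ because both are prefixes of $U_g=V_g$. By the mirror statement of Lemma 6, $p(\xi_1)$ is admissible.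

**Step 3: finish.** At the end all symbols are cells, and $u_g=U_g=V_g=v_g$ for all gaps, so all values of $\delta$ are $0$ by (5). Applying (F) to the leaves from left to right, each time followed by the context-free tail productions, yields $w$. So $L(G'')=L(G)\setminus\{\lambda\}$. $\square$

**Optimality.** The bound $|x|\ge2$ is forced by the definition of a length-increasing grammar. If all productions whose left-hand side is not the start symbol have $|u|+|v|=0$, the grammar is context-free, and $\mathsf{CFL}\subsetneq\mathsf{GACSL}=\mathsf{GCSL}$ by the known fact and Theorem 2. So total context length $1$ is the smallest possible, and Theorem 3 is proved. $\blacksquare$
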